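\title{An infinite fab pro-$3$ group with four generators and four relators}

\begin{abstract}
A pro-$p$ group is fab if all its open subgroups have finite abelianization. We show that a certain pro-$3$ group $\tilde G$ with four generators and four relators is fab and infinite. This follows from a general criterion: if $p$ is odd and the commutator pairing on the Frattini quotient of a finitely generated pro-$p$ group $G$ is balanced over a finite field larger than $\mathbb F_p$, then $G$ is fab as soon as $G/[G,G]$ is finite. For $\tilde G$ the field has nine elements. The proof descends along the Zassenhaus filtration and plays two estimates for the valuation of a homomorphism to $\mathbb Q_p(\zeta_p)$ against each other. It uses no computer calculation.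
\end{abstract}

\section{Introduction}\label{sec:intro}

A pro-$p$ group $G$ is called \emph{fab} if every open subgroup $U$ of $G$ has finite abelianization $U^{\mathrm{ab}}=U/[U,U]$. Finite $p$-groups are fab and $\mathbb Z_p$ is not. In a fab group $G'=[G,G]$ is open, hence $G''$ is open, and so on down the derived series; in particular a solvable fab group is finite. An infinite fab group is therefore infinite for a reason that no abelian quotient of an open subgroup detects.

It is not enough that $G^{\mathrm{ab}}$ itself be finite. Let $\zeta$ be a primitive $p$-th root of unity and let the group $\mu_p$ generated by $\zeta$ act on $\mathbb Z_p[\zeta]$ by multiplication. The semidirect product has abelianization of order $p^2$, and its subgroup $\mathbb Z_p[\zeta]$ of index $p$ is abelian and infinite. This group (Example~\ref{ex:M}) is the model for everything that has to be excluded below.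

Write $[x,y]=x^{-1}y^{-1}xy$. Let $\tilde G=\langle x_1,\dots,x_4\mid s_1,\dots,s_4\rangle$ be the quotient of the free pro-$3$ group on $x_1,\dots,x_4$ by the closed normal subgroup generated by
\[
\begin{aligned}
s_1&=x_1^3[x_2,x_1][x_1,x_3][x_4,x_1], &\qquad s_2&=x_2^3[x_2,x_3][x_2,x_4],\\
s_3&=x_3^3[x_3,x_1][x_4,x_3], & s_4&=x_4^3[x_4,x_1][x_2,x_4].
\end{aligned}
\]
The question whether $\tilde G$ is fab was posed in \cite{Fab}. Computer calculations in MAGMA reported there show that $\tilde G/\tilde G''$ is finite, that every subgroup of index $3$, $9$ or $27$ has finite abelianization, and that so does every subgroup of index $81$ that was tested; the authors state: ``We do not know if this group is fab or not.'' The evidence suggests a positive answer. But $\tilde G$ is infinite, so it has infinitely many open subgroups, and no list of tested subgroups can settle the question.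

\begin{theorem}\label{thm:main}
The group $\tilde G$ is fab, and it is infinite.
\end{theorem}

The proof uses only two features of the presentation: $\tilde G^{\mathrm{ab}}$ is finite, and the quadratic parts of the relators hide a field with nine elements. To say what this means, let $p$ be odd, let $G$ be a finitely generated pro-$p$ group, and put
\[
D_2=\Phi(G)=[G,G]G^p,\qquad D_3=[G,\Phi(G)]G^p,\qquad V=G/\Phi(G).
\]
The commutator induces an alternating $\mathbb F_p$-bilinear map $V\times V\to D_2/D_3$, written $(x,y)\mapsto[x,y]$, the \emph{commutator pairing} of $G$.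

\begin{theorem}\label{thm:criterion}
Let $p$ be an odd prime and $G$ a finitely generated pro-$p$ group. Suppose that $V=G/\Phi(G)$ carries the structure of a vector space over a finite field $k\supsetneq\mathbb F_p$, extending its $\mathbb F_p$-structure, such that
\begin{equation}\tag{$*$}\label{eq:star}
[cx,y]=[x,cy]\quad\text{in }D_2/D_3\qquad(x,y\in V,\ c\in k).
\end{equation}
Then $G$ is fab if and only if $G/[G,G]$ is finite.
\end{theorem}

Section~\ref{sec:nine} exhibits the field $\mathbb F_9$ for $\tilde G$, and at the same time a field $\mathbb F_{p^2}$ for a family of groups with $p\equiv3\pmod4$ (Corollary~\ref{cor:family}). Sections~\ref{sec:eigen}--\ref{sec:slopes} prove Theorem~\ref{thm:criterion}, as follows. The groups $D_2,D_3$ belong to a chain $G=D_1\supseteq D_2\supseteq\cdots$ of open normal subgroups that enters every open subgroup, and it suffices to show that no $D_n$ has a nonzero homomorphism to $K=\mathbb Q_p(\zeta)$. If this fails first for $D_{n+1}$, there is a nonzero $f\colon D_{n+1}\to K$ on which $D_n$ acts through a nontrivial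 character (Section~\ref{sec:eigen}). For $n=1$ such an $f$ forces an alternating form of rank two to factor through the commutator pairing, and \eqref{eq:star} forbids this (Section~\ref{sec:first}). For $n\ge2$ we follow the valuation of $f$ along a second filtration $(E_j)$ built for the given $n$. In any group the valuation grows at least like $j/n$; under \eqref{eq:star} it grows at most like $j/(n+1)$. Section~\ref{sec:hyp} gives an intrinsic form of \eqref{eq:star} for groups with four generators and shows what fails without the hypotheses.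

\section{Filtrations and the commutator pairing}\label{sec:prelim}

\subsection*{Conventions}
From now on $p$ is an odd prime. Subgroups of pro-$p$ groups are closed, ``generated'' means topologically generated, and homomorphisms are continuous. For subgroups $A,B$ we write $[A,B]$ for the subgroup generated by the commutators $[g,h]$ with $g\in A$, $h\in B$, and $A^p$ for the subgroup generated by the $p$-th powers. We put $g^h=h^{-1}gh=g[g,h]$, and longer commutators are left-normed: $[g_1,\dots,g_r]=[[g_1,\dots,g_{r-1}],g_r]$.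

We use three standard facts. A subset generates a pro-$p$ group $G$ if and only if its image generates $G/\Phi(G)$; so $G$ is finitely generated if and only if $\Phi(G)$ is open, and then the minimal number of generators is $d(G)=\dim_{\mathbb F_p}G/\Phi(G)$. Open subgroups of finitely generated profinite groups are finitely generated. A finitely generated abelian pro-$p$ group is a finitely generated $\mathbb Z_p$-module, so it maps onto $\mathbb Z_p$ if it is infinite.

Let $K=\mathbb Q_p(\zeta)$, $O=\mathbb Z_p[\zeta]$ and $\lambda=\zeta-1$. Then $O$ is a discrete valuation ring with uniformizer $\lambda$ and residue field $\mathbb F_p$. For the valuation $v$ with $v(\lambda)=1$ we have $v(p)=p-1\ge2$. Expanding $\zeta^{a}=(1+\lambda)^{a}$ gives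
\begin{equation}\label{eq:zeta}
\zeta^a-1\equiv a\lambda\equiv1-\zeta^{-a}\pmod{\lambda^2}\qquad(a\in\mathbb F_p).
\end{equation}

\subsection*{Filtrations}
Let $\phi\colon\mathbb N_{\ge1}\to\mathbb N$ be strictly increasing with $\phi(m)>m$. A \emph{$\phi$-filtration} of $G$ is a chain of normal subgroups $G=E_1\supseteq E_2\supseteq\cdots$ such that $[E_i,E_j]\subseteq E_{i+j}$ and $g^p\in E_{\phi(m)}$ for $g\in E_m$. The constant chain is a $\phi$-filtration and termwise intersections of $\phi$-filtrations are $\phi$-filtrations, so there is a smallest one.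

For a $\phi$-filtration put $\mathfrak g_j=E_j/E_{j+1}$. Since $2j\ge j+1$ and $\phi(j)\ge j+1$, we have $\Phi(E_j)\subseteq E_{j+1}$, so $\mathfrak g_j$ is an $\mathbb F_p$-vector space. If $G$ is finitely generated, all $E_j$ are open and all $\mathfrak g_j$ are finite: if $E_j$ is open, it is finitely generated, so $\Phi(E_j)$ is open, and so is $E_{j+1}$. Recall that the commutator makes $\mathfrak g=\bigoplus_{j\ge1}\mathfrak g_j$ a graded Lie algebra over $\mathbb F_p$: the identity $[gg',h]=[g,h]^{g'}[g',h]$ shows that the bracket $\mathfrak g_i\times\mathfrak g_j\to\mathfrak g_{i+j}$ is well defined and bilinear, and the Hall--Witt identity $[x,y^{-1},z]^y[y,z^{-1},x]^z[z,x^{-1},y]^x=1$ gives the Jacobi identity.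

Let $(D_j)=(D_j(G))$ be the smallest filtration for $\phi(m)=pm$. This is the Zassenhaus filtration; we use only its minimality.

\begin{lemma}\label{lem:D}
Let $G$ be a finitely generated pro-$p$ group.
\begin{enumerate}
\item[(a)] $D_2=\Phi(G)$ and $D_3=[G,\Phi(G)]G^p$. The values of the commutator pairing span $D_2/D_3$.
\item[(b)] Every open subgroup of $G$ contains $D_j$ for large $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[G,G]\subseteq D_2$, $[G,D_2]\subseteq D_3$, and $G^p\subseteq D_p\subseteq D_3$ because $p\ge3$. This gives the inclusions $\supseteq$. Put $Y=[G,\Phi(G)]G^p$. The chain $G,\Phi(G),Y,Y,\dots$ is a filtration for $m\mapsto pm$: commutators of total degree $2$ lie in $\Phi(G)$, those of total degree at least $3$ lie in $[G,\Phi(G)]$, and all $p$-th powers lie in $Y$. Minimality gives $\subseteq$. Finally $D_2=[G,G]G^p$ and $G^p\subseteq D_3$, so commutators span $D_2/D_3$.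

(b) An open subgroup contains an open normal subgroup $U$. Let $Q=G/U$, a finite $p$-group, with lower $p$-central series $Q_1=Q$, $Q_{i+1}=[Q_i,Q]Q_i^p$; it reaches $1$. Put $\ell(j)=1+\lceil\log_pj\rceil$. Then $\ell(pm)=\ell(m)+1$, and $\ell(i+j)\le\max(\ell(i),\ell(j))+1$ because $i+j\le p\max(i,j)$. As $[Q_r,Q_s]\subseteq Q_{\max(r,s)+1}$ and $Q_r^p\subseteq Q_{r+1}$, the chain $(Q_{\ell(j)})_j$ is a filtration of $Q$ for $m\mapsto pm$. Its preimage in $G$ is a filtration of the same kind, so it contains $(D_j)$ termwise, and its terms equal $U$ for large $j$.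
\end{proof}

\subsection*{The condition \eqref{eq:star}}
Condition \eqref{eq:star} says that the pairing factors through $V\otimes_kV$. It implies $[cx,x]=[x,cx]=-[cx,x]$, hence $[cx,x]=0$, so the pairing even factors through an $\mathbb F_p$-linear map $\Lambda^2_kV\to D_2/D_3$. No $k$-structure on $D_2/D_3$ is required. If $\dim_kV=1$, then \eqref{eq:star} holds exactly when the pairing is zero.

\begin{example}\label{ex:M}
Let $M=O\rtimes\mu_p$, with product $(u,\xi)(u',\xi')=(u+\xi u',\xi\xi')$. The commutator of $(0,\zeta)$ and $(u,1)$ is $((1-\zeta^{-1})u,1)$, and $M/\lambda O\cong\mathbb F_p\times\mu_p$ is abelian, so $[M,M]=\lambda O$. Further $(u,\xi)^p=\bigl(\sum_{r<p}\xi^ru,1\bigr)$, which is $(pu,1)$ if $\xi=1$ and trivial otherwise. Hence $M^p=pO$, $D_2=\lambda O$, $D_3=\lambda^2O$. So $M^{\mathrm{ab}}=V\cong\mathbb F_p^2$ is finite, the commutator pairing $V\times V\to\lambda O/\lambda^2O$ is nonzero, and $M$ is not fab. The only possible field is $k=\mathbb F_{p^2}$ with $\dim_kV=1$, and \eqref{eq:star} fails.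
\end{example}

\begin{example}\label{ex:SL2}
Let $G_i$ be the kernel of $\mathrm{SL}_2(k[[t]])\to\mathrm{SL}_2(k[t]/t^i)$ and $G=G_1$. The map $1+t^iA\mapsto A\bmod t$ identifies $G_i/G_{i+1}$ with $\mathfrak{sl}_2(k)$, the commutator of $1+t^iA$ and $1+t^jB$ is $1+t^{i+j}(AB-BA)$ modulo $t^{i+j+1}$, and $(1+t^iA)^p=1+t^{pi}A^p$. Since $\mathfrak{sl}_2(k)$ is spanned by brackets, $[G,G_i]G_{i+2}=G_{i+1}$ for all $i$, hence $[G,G_i]=G_{i+1}$. Thus $D_2=G_2$, $D_3=G_3$, and the pairing is the $k$-bilinear bracket of $\mathfrak{sl}_2(k)$, so \eqref{eq:star} holds.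
\end{example}

The way to use \eqref{eq:star} is to extend scalars. Let $\Gamma=\operatorname{Gal}(k/\mathbb F_p)$, a group of order $[k:\mathbb F_p]\ge2$. For an $\mathbb F_p$-vector space $U$ put $\hat U=U\otimes_{\mathbb F_p}k$, and let $\tau\in\Gamma$ act on $\hat U$ as $\mathrm{id}\otimes\tau$, so that $\tau(cu)=\tau(c)\tau(u)$. Linear and bilinear maps over $\mathbb F_p$ are extended to $k$ without change of notation; the extensions commute with $\Gamma$. On $\hat V$ the field $k$ acts twice: by scalars, written $cx$, and through the given $k$-structure of $V$, written $c*x$. Put $W=\{x\in\hat V: c*x=cx\text{ for all }c\in k\}$.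

\begin{lemma}\label{lem:W}
Assume \eqref{eq:star}. Then $\hat V=\bigoplus_{\tau\in\Gamma}\tau W$, and $[\tau W,\tau'W]=0$ in $(D_2/D_3)\otimes k$ for $\tau\ne\tau'$.
\end{lemma}

\begin{proof}
Let $k=\mathbb F_p[\gamma]$. The minimal polynomial of $\gamma$ has the distinct roots $\tau(\gamma)$, $\tau\in\Gamma$, and it annihilates the operator $\gamma*$, so $\hat V$ is the direct sum of the eigenspaces $W_\tau$ of $\gamma*$ for the eigenvalues $\tau(\gamma)$. Every $c\in k$ is a polynomial in $\gamma$ over $\mathbb F_p$, so $c*$ acts on $W_\tau$ as the scalar $\tau(c)$, and $W_1=W$. As $\gamma*$ commutes with $\Gamma$, $\tau$ maps $W_1$ into $W_\tau$ and $\tau^{-1}$ maps $W_\tau$ into $W_1$; so $W_\tau=\tau W$. For $x\in\tau W$ and $y\in\tau'W$, \eqref{eq:star} gives $\tau(\gamma)[x,y]=[\gamma*x,y]=[x,\gamma*y]=\tau'(\gamma)[x,y]$, and $\tau(\gamma)\ne\tau'(\gamma)$.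
\end{proof}

The summands are permuted transitively by $\Gamma$, so a linear form defined over $\mathbb F_p$ cannot live on one summand only. This is the point at which it matters that $k$ is a field.

\begin{lemma}\label{lem:galois}
Let $U$ be an $\mathbb F_p$-vector space, $\mathfrak a\subseteq\hat U$ a $k$-subspace with $\hat U=\sum_\tau\tau\mathfrak a$, and $a\colon U\to\mathbb F_p$ a nonzero linear form. Then $a$ is nonzero on $\tau\mathfrak a$ for every $\tau\in\Gamma$.
\end{lemma}

\begin{proof}
Since $a(\tau(x))=\tau(a(x))$, a form that vanishes on one $\tau\mathfrak a$ vanishes on all of them, hence on $\hat U$.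
\end{proof}

\section{The field with nine elements}\label{sec:nine}

We deduce Theorem~\ref{thm:main} from Theorem~\ref{thm:criterion}. Only the classes of the relators modulo $D_3$ of the free group matter for \eqref{eq:star}, so we obtain a family of groups at once. Put
\[
\sigma_1=[x_2,x_1][x_1,x_3][x_4,x_1],\quad \sigma_2=[x_2,x_3][x_2,x_4],\quad \sigma_3=[x_3,x_1][x_4,x_3],\quad \sigma_4=[x_4,x_1][x_2,x_4].
\]

\begin{corollary}\label{cor:family}
Let $p\equiv3\pmod4$, let $F$ be the free pro-$p$ group on $x_1,\dots,x_4$, let $r_i\in\sigma_iD_3(F)$ be arbitrary, and let $G=\langle x_1,\dots,x_4\mid r_1,\dots,r_4\rangle$. Then $G$ is infinite, and $G$ is fab if and only if $G^{\mathrm{ab}}$ is finite. For example, $r_i=x_i^p\sigma_i$ gives a fab group.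
\end{corollary}

Theorem~\ref{thm:main} is the case $p=3$, $r_i=x_i^3\sigma_i=s_i$.

\begin{proof}
The relators lie in $\Phi(F)$, so $V=\mathbb F_p^4$ with basis $x_1,\dots,x_4$ and $d(G)=4$. The Golod--Shafarevich theorem, in the form of Gasch\"utz and Vinberg, says that a nontrivial finite $p$-group with $d$ generators and $r$ relators in a minimal presentation satisfies $r>d^2/4$. Here $d=4$ and $r\le4$, so $G$ is infinite.

By Lemma~\ref{lem:D}(a), $D_3(F)$ maps into $D_3(G)$. So the relations give, in $D_2/D_3$,
\begin{equation}\label{eq:rel}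
[x_1,-x_2+x_3-x_4]=0,\quad[x_2,x_3+x_4]=0,\quad[x_3,x_1-x_4]=0,\quad[x_4,x_1-x_2]=0 .
\end{equation}
Each relation has the form $[x_i,y_i]=0$, and \eqref{eq:star} implies $[x,cx]=0$. This suggests looking for a $k$-structure in which $y_i\in kx_i$. If $\dim_kV=2$, then $\Lambda^2_kV$ has $\mathbb F_p$-dimension $2$, while $\Lambda^2_{\mathbb F_p}V$ has dimension $6$, so four relations are just as many as are needed.

Put $u=x_3$, $u'=x_4-x_1$, $w=x_4$, $w'=x_1-x_2-x_4$. Then $x_1=w-u'$ and $x_2=-u'-w'$, so $u,u',w,w'$ is a basis of $V$. Define $J$ by $Ju=u'$, $Ju'=-u$, $Jw=w'$, $Jw'=-w$. Then $J^2=-1$, and since $-1$ is not a square in $\mathbb F_p$, the space $V$ becomes a vector space over the field $k=\mathbb F_p[J]\cong\mathbb F_{p^2}$. On the original basis,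
\[
Jx_1=w'+u=x_1-x_2+x_3-x_4,\quad Jx_2=u+w=x_3+x_4,\quad Jx_3=x_4-x_1,\quad Jx_4=x_1-x_2-x_4 .
\]
As $[x_i,x_i]=0$, the relations \eqref{eq:rel} say exactly that $[x_i,Jx_i]=0$ for $i=1,\dots,4$.

Put $B(x,y)=[Jx,y]-[x,Jy]$. We must show $B=0$; this is \eqref{eq:star} for $c=J$, and \eqref{eq:star} for all $c\in\mathbb F_p+\mathbb F_pJ$ follows by linearity. The map $B$ is bilinear and symmetric, since $B(y,x)=[Jy,x]-[y,Jx]=B(x,y)$. From $J^2=-1$ we get
\[
B(Jx,Jy)=-[x,Jy]+[Jx,y]=B(x,y),\qquad B(Jx,y)=-[x,y]-[Jx,Jy]=-B(x,Jy).
\]
The second identity with $y=x$ and symmetry give $2B(x,Jx)=0$, so $B(u,u')=B(w,w')=0$. Also $B(x,x)=2[Jx,x]$, so $B(x_i,x_i)=0$ for all $i$. For $i=3,4$ this gives $B(u,u)=B(u',u')=B(w,w)=B(w',w')=0$. For $i=2$ it gives $0=B(u'+w',u'+w')=2B(u',w')=2B(u,w)$. For $i=1$ it gives $0=B(w-u',w-u')=-2B(u',w)$, and $B(u,w')=-B(u',w)$. Thus $B$ vanishes on all ten unordered pairs of basis vectors.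

Theorem~\ref{thm:criterion} now shows that $G$ is fab if and only if $G^{\mathrm{ab}}$ is finite. For $r_i=x_i^p\sigma_i$, which lies in $\sigma_iD_3(F)$ because $x_i^p\in D_3(F)$ and $D_3(F)$ is normal, $G^{\mathrm{ab}}=(\mathbb Z/p)^4$.
\end{proof}

\section{Reduction to eigenvectors}\label{sec:eigen}

In this section $G$ is any finitely generated pro-$p$ group. We first replace the family of all open subgroups by the chain $(D_n)$.

\begin{lemma}\label{lem:chain}
$G$ is fab if and only if $\operatorname{Hom}(D_n,K)=0$ for all $n\ge1$.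
\end{lemma}

\begin{proof}
If $G$ is fab, then $D_n^{\mathrm{ab}}$ is finite, and $K$ is torsion-free. Conversely, suppose an open subgroup $U$ has infinite abelianization. Then there is a surjection $U\to\mathbb Z_p$. By Lemma~\ref{lem:D}(b), $U\supseteq D_n$ for some $n$. The image of $D_n$ has finite index in $\mathbb Z_p$, so the restriction is a nonzero element of $\operatorname{Hom}(D_n,K)$.
\end{proof}

We work with $K$ in place of $\mathbb Q_p$ because the elementary abelian group $D_n/D_{n+1}$ acts on $\operatorname{Hom}(D_{n+1},K)$, and over $K$ this action is diagonalizable. An eigenvector can be extended from $D_{n+1}$ to $D_n$ by averaging, as a homomorphism twisted by the eigenvalue.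

\begin{lemma}\label{lem:ext}
Let $N$ be an open normal subgroup of a profinite group $H$, let $\chi\colon H/N\to\mu_p$ be a homomorphism, and let $f\colon N\to K$ be a homomorphism with $f(ghg^{-1})=\chi(g)f(h)$ for $g\in H$, $h\in N$. Then there is a continuous map $z\colon H\to K$ with $z(gg')=z(g)+\chi(g)z(g')$ and $z|_N=f$.
\end{lemma}

\begin{proof}
Let $Q=H/N$, choose a section $s\colon Q\to H$, and write $g\,s(q)=s(gq)\,\nu(g,q)$ with $\nu(g,q)\in N$. The map $g\mapsto\nu(g,q)$ is continuous, and computing $gg's(q)$ in two ways gives $\nu(gg',q)=\nu(g,g'q)\,\nu(g',q)$. Put $z(g)=|Q|^{-1}\sum_{q\in Q}\chi(gq)f(\nu(g,q))$. Then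
\[
z(gg')=|Q|^{-1}\sum_q\chi(gg'q)f(\nu(g,g'q))+\chi(g)|Q|^{-1}\sum_q\chi(g'q)f(\nu(g',q))=z(g)+\chi(g)z(g'),
\]
where $q\mapsto g'q$ reindexes the first sum. For $h\in N$ we have $\nu(h,q)=s(q)^{-1}hs(q)$, so $f(\nu(h,q))=\chi(q)^{-1}f(h)$, and $z(h)=f(h)$.
\end{proof}

\begin{lemma}\label{lem:eigen}
Let $n\ge1$ and suppose $\operatorname{Hom}(D_n,K)=0$ and $\operatorname{Hom}(D_{n+1},K)\ne0$. Then there are a nonzero homomorphism $f\colon D_{n+1}\to O$ and a nonzero linear form $a\colon D_n/D_{n+1}\to\mathbb F_p$ such that, with $\chi(g)=\zeta^{a(g)}$,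
\begin{equation}\label{eq:eigen}
f(ghg^{-1})=\chi(g)f(h),\qquad f([g,h])=(1-\chi(g)^{-1})f(h)\qquad(g\in D_n,\ h\in D_{n+1}).
\end{equation}
\end{lemma}

\begin{proof}
The $K$-vector space $\operatorname{Hom}(D_{n+1},K)$ is finite-dimensional, since $D_{n+1}$ is finitely generated. For $g\in D_n$ the operator $f\mapsto f(g\,\cdot\,g^{-1})$ depends only on the class of $g$ in the elementary abelian group $D_n/D_{n+1}$, because $K$ is abelian. These operators commute and are annihilated by $X^p-1$, which has distinct roots in $K$. So they have a common eigenvector $f\ne0$, with eigenvalues given by a character $\chi=\zeta^a$. If $\chi=1$, Lemma~\ref{lem:ext} extends $f$ to a nonzero homomorphism $D_n\to K$; so $a\ne0$. The image of $f$ is compact, so a multiple of $f$ has values in $O$. The second formula follows from $[g,h]=(g^{-1}h^{-1}g)h$.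
\end{proof}

A map $z\colon H\to O$ as in Lemma~\ref{lem:ext} is the same as a homomorphism $g\mapsto(z(g),\chi(g))$ from $H$ to the group $M$ of Example~\ref{ex:M}. So the first failure along the chain always has the shape of $M$: a homomorphism $D_n\to M$ with infinite image not contained in $O$.

\section{The first step: from $G$ to $\Phi(G)$}\label{sec:first}

For $n=1$ the obstruction can be read off from the commutator pairing, because the pairing of $M$ pulls back to $G$.

\begin{lemma}\label{lem:rank2}
Let $G$ be a finitely generated pro-$p$ group with $\operatorname{Hom}(G,K)=0$ and $\operatorname{Hom}(D_2,K)\ne0$. Then there are linearly independent linear forms $a,b\colon V\to\mathbb F_p$ and a linear form $\psi\colon D_2/D_3\to\mathbb F_p$ with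
\begin{equation}\label{eq:rank2}
\psi([x,y])=a(x)b(y)-a(y)b(x)\qquad(x,y\in V).
\end{equation}
\end{lemma}

\begin{proof}
Take $f,a,\chi$ as in Lemma~\ref{lem:eigen}. The extension of $f$ to $G$ need not be the right map, since its reduction modulo $\lambda$ may be a multiple of $a$. We therefore consider the $O$-module $Z$ of all continuous $z\colon G\to O$ with $z(gh)=z(g)+\chi(g)z(h)$. Such a $z$ satisfies $z(1)=0$ and $z(g^{-1})=-\chi(g)^{-1}z(g)$, so it is determined by its values on generators of $G$; hence $Z$ embeds in $O^{d(G)}$ and is free of finite rank. Since $\chi\equiv1\pmod\lambda$, the reduction of $z$ modulo $\lambda$ is a homomorphism $G\to\mathbb F_p$. If it is zero, then $z/\lambda\in Z$. So $Z/\lambda Z$ embeds in $\operatorname{Hom}(G,\mathbb F_p)=V^*$.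

The rank of $Z$ is at least $2$. Indeed $\chi-1$ is a nonzero element of $Z$ that vanishes on $D_2$, and a suitable multiple of the extension of $f$ given by Lemma~\ref{lem:ext} has values in $O$, by compactness, and does not vanish on $D_2$; these two elements are linearly independent over $O$. So the image of $Z/\lambda Z$ is not contained in the line $\mathbb F_pa$, and there is $z\in Z$ whose reduction $b$ is independent of $a$.

Apply $z$ to $gh=hg[g,h]$ and use \eqref{eq:zeta}:
\begin{equation}\label{eq:zcomm}
z([g,h])=\chi(gh)^{-1}\bigl((\chi(g)-1)z(h)-(\chi(h)-1)z(g)\bigr)\equiv\lambda\bigl(a(g)b(h)-a(h)b(g)\bigr)\pmod{\lambda^2}.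
\end{equation}
Also $z(g^p)=\bigl(\sum_{r<p}\chi(g)^r\bigr)z(g)$, and the sum is $p$ or $0$, so $z(g^p)\in pO\subseteq\lambda^2O$. On $D_2$ the character $\chi$ is trivial, so $z|_{D_2}$ is a homomorphism; $D_2$ is generated by commutators and $p$-th powers, so $z(D_2)\subseteq\lambda O$. For $h\in D_2$, \eqref{eq:zcomm} gives $z([g,h])=\chi(g)^{-1}(\chi(g)-1)z(h)\in\lambda^2O$. By Lemma~\ref{lem:D}(a), $z(D_3)\subseteq\lambda^2O$. So $z/\lambda$ modulo $\lambda$ induces a linear form $\psi$ on $D_2/D_3$, and \eqref{eq:zcomm} is \eqref{eq:rank2}.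
\end{proof}

\begin{example}\label{ex:pf}
We exclude \eqref{eq:rank2} for $\tilde G$ by hand. Let $\psi$ be a linear form on $D_2/D_3$ and $\omega_{ij}=\psi([x_i,x_j])$. Put $s=\omega_{13}$, $t=\omega_{14}$. The relations \eqref{eq:rel} give $\omega_{12}=s-t$, $\omega_{34}=-s$, $\omega_{24}=t$, $\omega_{23}=-t$. Recall that the Pfaffian of an alternating form $\omega$ in four variables is $\operatorname{Pf}(\omega)=\omega_{12}\omega_{34}-\omega_{13}\omega_{24}+\omega_{14}\omega_{23}$, and that $\omega\wedge\omega=2\operatorname{Pf}(\omega)\,x_1^*\wedge\dots\wedge x_4^*$. Here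
\[
\operatorname{Pf}(\omega)=-(s-t)s-st-t^2=-(s^2+t^2),
\]
which vanishes over $\mathbb F_3$ only if $s=t=0$, that is, $\omega=0$. The form $a\wedge b$ in \eqref{eq:rank2} is nonzero and has $(a\wedge b)\wedge(a\wedge b)=0$. So $\operatorname{Hom}(D_2,K)=0$. Since $\tilde G^{\mathrm{ab}}$ is elementary abelian, $D_2=\tilde G'$, and we have recovered the finiteness of $\tilde G/\tilde G''$.
\end{example}

In general we argue with the decomposition of $\hat V$, in a way that will carry over to all $n$.

\begin{proposition}\label{prop:step1}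
Assume \eqref{eq:star}. If $\operatorname{Hom}(G,K)=0$, then $\operatorname{Hom}(D_2,K)=0$.
\end{proposition}

\begin{proof}
Otherwise take $a,b,\psi$ as in Lemma~\ref{lem:rank2}. By Lemma~\ref{lem:W}, $a(x)b(y)=a(y)b(x)$ whenever $x\in\tau W$, $y\in\tau'W$, $\tau\ne\tau'$. By Lemma~\ref{lem:galois}, $a$ is nonzero on every $\tau W$. Choose $x_0\in W$ with $a(x_0)\ne0$ and put $\rho=b(x_0)/a(x_0)\in k$. Then $b=\rho a$ on $\tau'W$ for all $\tau'\ne1$. Since $|\Gamma|\ge2$, there are $\tau'\ne1$ and $y_0\in\tau'W$ with $a(y_0)\ne0$; for $x\in W$ we get $b(x)a(y_0)=a(x)b(y_0)=\rho a(x)a(y_0)$, so $b=\rho a$ on $W$ too. Hence $b=\rho a$ on $\hat V$. Evaluating at a vector of $V$ on which $a$ is nonzero shows $\rho\in\mathbb F_p$, which contradicts the independence of $a$ and $b$.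
\end{proof}

\section{A filtration adapted to the $n$-th step}\label{sec:E}

Let $n\ge2$ and let $f,a$ be as in Lemma~\ref{lem:eigen}. By \eqref{eq:eigen}, taking a commutator with an element $g\in D_n$ with $a(g)\ne0$ raises the degree by $n$ and raises $v\circ f$ by exactly $1$. Taking a $p$-th power raises $v\circ f$ by $p-1$. In the filtration $(D_j)$ it multiplies the degree by $p$, so the elements $h^{p^r}$ show that the minimum of $v\circ f$ on $D_j$ grows at most logarithmically in $j$, and no linear lower bound can hold. We need a filtration that agrees with $(D_j)$ up to degree $n+1$ and in which a $p$-th power of an element of high degree costs about $(p-1)n$ degrees, the same price per unit of valuation as a commutator.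

Fix $n\ge2$ and put
\[
e=(p-1)n-1,\qquad\phi(m)=\min(pm,\,m+e).
\]
Since $p\ge3$, we have $(p-1)(n-1)<e<(p-1)n$, and therefore
\begin{equation}\label{eq:phi}
\phi(m)=pm<m+e\quad(m<n),\qquad\phi(m)=m+e<pm\quad(m\ge n).
\end{equation}
The shift is $(p-1)n-1$ and not $(p-1)n$ so that $pm$ and $m+e$ are never equal; Lemma~\ref{lem:power}(c),(d) depend on this. For $p=3$, $n=2$ we have $e=3$, $\phi(1)=3$, and $\phi(m)=m+3$ for $m\ge2$.

Let $G$ be a finitely generated pro-$p$ group, $(E_j)$ its smallest $\phi$-filtration, and $\mathfrak g=\bigoplus\mathfrak g_j$ the associated Lie algebra. Condition \eqref{eq:star} is not used in this section.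

\begin{lemma}\label{lem:ED}
$E_j\subseteq D_j$ for all $j$, and $E_j=D_j$ for $j\le pn-1$, in particular for $j\le\max(3,n+1)$. Every open subgroup contains $E_j$ for large $j$.
\end{lemma}

\begin{proof}
As $pm\ge\phi(m)$, the chain $(D_j)$ is a $\phi$-filtration, so $E_j\subseteq D_j$; the last assertion follows from Lemma~\ref{lem:D}(b). Put $N=pn-1$ and $E'_j=E_{\min(j,N)}$. We claim that $(E'_j)$ is a filtration for $m\mapsto pm$; then $D_j\subseteq E'_j=E_j$ for $j\le N$. The condition on commutators holds because $\min(i,N)+\min(j,N)\ge\min(i+j,N)$. If $m<n$ and $g\in E'_m=E_m$, then $g^p\in E_{pm}=E'_{pm}$, as $pm\le N$. If $m\ge n$ and $g\in E'_m=E_{m'}$ with $m'=\min(m,N)\ge n$, then $g^p\in E_{m'+e}\subseteq E_{n+e}=E_N=E'_{pm}$. Finally $pn-1\ge3n-1\ge\max(3,n+1)$.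
\end{proof}

For $n=1$ and $p=3$ the bound $pn-1=2$ does not reach degree $3$, so $\mathfrak g_2$ would not be identified with $D_2/D_3$; this is why the first step was treated separately.

\begin{lemma}\label{lem:gen}
For $j\ge2$, the space $\mathfrak g_j$ is spanned by the brackets $[\mathfrak g_i,\mathfrak g_{j-i}]$ and, if $j=\phi(m)$ for some $m$, the classes of the powers $g^p$, $g\in E_m$.
\end{lemma}

\begin{proof}
Let $Y$ be generated by $E_{j+1}$, all $[E_i,E_{j-i}]$, and these powers. Then $E_{j+1}\subseteq Y\subseteq E_j$, and $Y$ is normal because $[G,E_j]\subseteq E_{j+1}$. Replacing $E_j$ by $Y$ gives again a $\phi$-filtration: a condition with target degree $j$ holds by the definition of $Y$, and the other conditions persist because $Y\subseteq E_j$. By minimality $Y=E_j$.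
\end{proof}

To control $p$-th powers we use the Hall--Petrescu formula \cite[III.9.4]{Huppert}. Let $\gamma_1(S)=S$, $\gamma_{r+1}(S)=[\gamma_r(S),S]$ be the lower central series. In the free group on $x,y$ there are words $c_i=c_i(x,y)\in\gamma_i$ with
\begin{equation}\label{eq:HP}
x^py^p=(xy)^p\,c_2^{\binom p2}\cdots c_{p-1}^{\binom p{p-1}}c_p .
\end{equation}
The formula may be evaluated on any two elements of a group. If $S$ is the abstract group they generate, then $c_p\in\gamma_p(S)$, and each $c_i^{\binom pi}$ with $2\le i<p$ is the $p$-th power of an element of $\gamma_2(S)$. We need the part of $c_p$ that is linear in $y$.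

\begin{lemma}\label{lem:cp}
Modulo $\gamma_{p+1}$ of the free group, $c_p(x,y)$ is the product of $[y,x,\dots,x]^{\epsilon}$ (with $p-1$ entries $x$), where $\epsilon\equiv-1\pmod p$, and of left-normed commutators of length $p$ in $x,y$ with at least two entries $y$, and their inverses.
\end{lemma}

\begin{proof}
The abelian group $\gamma_p/\gamma_{p+1}$ is generated by the left-normed commutators of length $p$ with entries in $\{x,y\}$. One with at most one entry $y$ is trivial unless it starts with $[y,x]$ or $[x,y]$, and $[x,y,x,\dots,x]\equiv[y,x,x,\dots,x]^{-1}$ by multilinearity. This gives the stated form with some integer $\epsilon$.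

To find $\epsilon$ modulo $p$, evaluate in $\mathbb Z\wr\mathbb Z=\langle x\rangle\ltimes R$, where $R=\mathbb Z[t,t^{-1}]$ is written additively, $r^x=tr$, and $y=1\in R$. Put $\theta=t-1$. Then $[r,x]=\theta r$, so $[y,x,\dots,x]=\theta^{p-1}$ and $\gamma_{i+1}=\theta^iR$ for $i\ge1$. A left-normed commutator with two entries $y$ vanishes, since $R$ is an abelian normal subgroup. So $c_p\in\epsilon\theta^{p-1}+\theta^pR$. Moving all $x$ to the left gives $(xy)^p=x^p\cdot\sum_{r<p}t^r$, and $\sum_{r<p}t^r=((1+\theta)^p-1)/\theta\equiv\theta^{p-1}\pmod{pR}$. Cancel $x^p$ in \eqref{eq:HP} and reduce modulo $pR$: the result is $0\equiv\theta^{p-1}+c_p$. Hence $(1+\epsilon)\theta^{p-1}=0$ in $R/(pR+\theta^pR)=\mathbb F_p[\theta]/(\theta^p)$, so $\epsilon\equiv-1$.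
\end{proof}

\begin{lemma}\label{lem:power}
\begin{enumerate}
\item[(a)] The map $g\mapsto g^p$ induces a map $P\colon\mathfrak g_m\to\mathfrak g_{\phi(m)}$ for every $m$.
\item[(b)] If $m\ge n$, then $P$ is linear on $\mathfrak g_m$.
\item[(c)] If $m\ge n$, $x\in\mathfrak g_m$, $y\in\mathfrak g_j$, then $[Px,y]=P[x,y]$.
\item[(d)] If $m<n$, $x\in\mathfrak g_m$, $y\in\mathfrak g_j$, then $[Px,y]=(\operatorname{ad}x)^py$, where $(\operatorname{ad}x)y=[x,y]$.
\end{enumerate}
\end{lemma}

\begin{proof}
In a group $S$ generated by two elements, $\gamma_2(S)$ is the normal closure of their commutator. So if $S\subseteq E_m$ and this commutator lies in $E_{2m+l}$, then $\gamma_r(S)\subseteq E_{rm+l}$ for $r\ge2$, and in \eqref{eq:HP} the middle factors lie in $E_{\phi(2m+l)}$ and $c_p$ lies in $E_{pm+l}$.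

(a) Let $g\in E_m$, $h\in E_{m+1}$. Here $l=1$, so $(gh)^p\equiv g^p$ modulo $E_{\phi(m+1)}$, $E_{\phi(2m+1)}$ and $E_{pm+1}$. All three lie in $E_{\phi(m)+1}$, because $\phi$ is strictly increasing and $pm\ge\phi(m)$.

(b) Let $g,h\in E_m$. Here $l=0$, the error terms lie in $E_{\phi(2m)}$ and $E_{pm}$, and $\phi(2m)>\phi(m)$, $pm>\phi(m)$ by \eqref{eq:phi}.

(c), (d) Let $g\in E_m$, $h\in E_j$ represent $x,y$, and put $u=[g,h]\in E_{m+j}$. Then $[g^p,h]=g^{-p}(g^h)^p=g^{-p}(gu)^p$. Apply \eqref{eq:HP} to $g,u$, for which $l=j$: we get $[g^p,h]\equiv u^pc_p(g,u)^{-1}$ modulo $E_{\phi(2m+j)}$. In Lemma~\ref{lem:cp}, commutators with at least two entries $u$ lie in $E_{pm+2j}$, and $\gamma_{p+1}(S)\subseteq E_{(p+1)m+j}$. The element $[u,g,\dots,g]$ lies in $E_{pm+j}$ and $\mathfrak g_{pm+j}$ has exponent $p$, so $c_p(g,u)^{-1}\equiv[u,g,\dots,g]$ modulo $E_{pm+j+1}$. Thus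
\[
[g^p,h]\equiv u^p\,[u,g,\dots,g]\pmod{E_s},\qquad s=\min(\phi(2m+j),\,pm+j+1),
\]
with $u^p\in E_{\phi(m+j)}$ and $[u,g,\dots,g]\in E_{pm+j}$. The factor of smaller degree survives, and \eqref{eq:phi} excludes a tie.

If $m\ge n$, the target degree is $\phi(m)+j=m+j+e=\phi(m+j)$. It is smaller than $pm+j$ and than $\phi(2m+j)$, so $[g^p,h]\equiv u^p$ modulo $E_{\phi(m)+j+1}$, which is (c). If $m<n$, the target degree is $pm+j$. Both $p(m+j)$ and $m+j+e$ exceed it, so $\phi(2m+j)>\phi(m+j)>pm+j$, and $[g^p,h]\equiv[u,g,\dots,g]$ modulo $E_{pm+j+1}$. In $\mathfrak g$ this reads $[Px,y]=(-\operatorname{ad}x)^{p-1}[x,y]=(\operatorname{ad}x)^py$, as $p-1$ is even.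
\end{proof}

\section{Splitting the Lie algebra over $k$}\label{sec:split}

Now assume \eqref{eq:star}. By Lemma~\ref{lem:ED}, $\mathfrak g_1=V$ and $\mathfrak g_2=D_2/D_3$. The step $n\ge2$ needs an analog of Lemma~\ref{lem:W} in all degrees. In Example~\ref{ex:SL2} the whole algebra $\bigoplus G_i/G_{i+1}$ is a Lie algebra over $k$, and after extension of scalars it falls into $|\Gamma|$ commuting pieces by the argument of Lemma~\ref{lem:W}. In general we know this only in degree $1$, but $\mathfrak g$ is generated from degree $1$ by brackets and $P$, and the splitting propagates. Let $\hat{\mathfrak g}=\mathfrak g\otimes k$; each $\tau\in\Gamma$ preserves its bracket.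

\begin{proposition}\label{prop:split}
There are $k$-subspaces $\mathfrak a_m\subseteq\hat{\mathfrak g}_m$, $m\ge1$, such that $\hat{\mathfrak g}_m=\sum_{\tau}\tau\mathfrak a_m$ for all $m$, and $[\tau\mathfrak a_i,\tau'\mathfrak a_j]=0$ for all $i,j$ and all $\tau\ne\tau'$.
\end{proposition}

The natural candidate is the object generated by $W$ under brackets and $P$. In degrees $m\ge n$ the map $P$ is linear and extends $k$-linearly to $\hat{\mathfrak g}_m$. In degrees $m<n$ we cannot extend $P$ in this way: it is not known to be additive, and by Lemma~\ref{lem:power}(d) it behaves like the operation $X\mapsto X^p$ on operators, which sends $cX$ to $c^pX^p$. We construct a substitute.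

Let $T(u)=\sum_\tau\tau(u)$ for $u\in\hat{\mathfrak g}_m$. Since $T(x\otimes c)=\operatorname{Tr}(c)x$ and the trace $\operatorname{Tr}\colon k\to\mathbb F_p$ is onto, $T$ maps $\hat{\mathfrak g}_m$ onto $\mathfrak g_m$. If there were an operation $u\mapsto u^{[p]}$ extending $P$, additive on commuting elements and with $(cu)^{[p]}=c^pu^{[p]}$, then $P(T(cu))=\sum_\tau\tau(c)^p\,\tau(u)^{[p]}$ whenever the conjugates of $u$ commute. Letting $c$ run over a basis of $k$, we could solve these equations for $u^{[p]}$. We take the solution as the definition.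

Let $c_1=1,c_2,\dots$ be an $\mathbb F_p$-basis of $k$. The $c_j^p$ also form a basis, and the trace form is nondegenerate, so there are $d_j\in k$ with $\operatorname{Tr}(c_i^pd_j)=\delta_{ij}$. This says that the product of the square matrices $(\tau(c_i)^p)_{i,\tau}$ and $(\tau(d_j))_{\tau,j}$ is the identity. Multiplying in the other order, and taking $i=1$ in the definition, we get
\begin{equation}\label{eq:dual}
\sum_jd_j\,\tau(c_j)^p=\delta_{\tau,1},\qquad\operatorname{Tr}(d_j)=\delta_{j1}.
\end{equation}
For $m<n$ and $u\in\hat{\mathfrak g}_m$ put $\pi(u)=\sum_jd_j\,P(T(c_ju))\in\hat{\mathfrak g}_{pm}$. For instance, if $k=\mathbb F_p(\iota)$ with $\iota^2=-1$ and the basis is $1,\iota$, then $\iota^p=-\iota$, $d_1=1/2$, $d_2=\iota/2$, and $\pi(u)=\frac12P(u+\bar u)+\frac\iota2P(\iota u-\iota\bar u)$, the bar denoting the nontrivial element of $\Gamma$.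

\begin{lemma}\label{lem:pi}
Let $m<n$ and $u\in\hat{\mathfrak g}_m$. Then $\sum_\tau\tau(\pi(u))=P(T(u))$. If the elements $\tau(u)$, $\tau\in\Gamma$, commute pairwise, then $\operatorname{ad}\tau(\pi(u))=(\operatorname{ad}\tau(u))^p$ on $\hat{\mathfrak g}$ for all $\tau$.
\end{lemma}

\begin{proof}
The elements $P(T(c_ju))$ lie in $\mathfrak g$ and are fixed by $\Gamma$, so $\sum_\tau\tau(\pi(u))=\sum_j\operatorname{Tr}(d_j)P(T(c_ju))=P(T(u))$ by \eqref{eq:dual}. If the $\tau(u)$ commute, so do the operators $\operatorname{ad}\tau(u)$, by the Jacobi identity. The $p$-th power is additive on commuting operators in characteristic $p$, so Lemma~\ref{lem:power}(d) and \eqref{eq:dual} give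
\[
\operatorname{ad}\pi(u)=\sum_jd_j\Bigl(\sum_\tau\tau(c_j)\operatorname{ad}\tau(u)\Bigr)^p=\sum_\tau\Bigl(\sum_jd_j\tau(c_j)^p\Bigr)(\operatorname{ad}\tau(u))^p=(\operatorname{ad}u)^p .
\]
Since $\operatorname{ad}\tau(w)=\tau\circ\operatorname{ad}w\circ\tau^{-1}$, conjugation by $\tau$ gives the general case.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:split}]
Put $\mathfrak a_1=W$. For $i\ge2$ let $\mathfrak a_i$ be the $k$-span of all $[\mathfrak a_r,\mathfrak a_{i-r}]$ together with, if $i=\phi(m)$, the set $P(\mathfrak a_m)$ when $m\ge n$ and the set $\pi(\mathfrak a_m)$ when $m<n$. Applying $\tau$ to this spanning set gives a spanning set of $\tau\mathfrak a_i$.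

\emph{Commutation.} We use induction on $i+j$. The case $i=j=1$ is Lemma~\ref{lem:W}. Otherwise we may assume $i\ge2$ by symmetry. Let $\tau\ne\tau'$ and $w\in\tau'\mathfrak a_j$, and consider the three kinds of spanning elements of $\tau\mathfrak a_i$.
\begin{itemize}
\item For $u\in\tau\mathfrak a_r$, $u'\in\tau\mathfrak a_{i-r}$ we have $[[u,u'],w]=[u,[u',w]]-[u',[u,w]]=0$ by induction.
\item Let $i=\phi(m)$, $m\ge n$, $u\in\tau\mathfrak a_m$. Then $[Pu,w]=P[u,w]=0$ by the bilinear extension of Lemma~\ref{lem:power}(c) and induction.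
\item Let $i=pm$, $m<n$, $u\in\mathfrak a_m$. Since $2m<pm+j$, the conjugates of $u$ commute pairwise by induction. So $[\tau(\pi(u)),w]=(\operatorname{ad}\tau(u))^pw$ by Lemma~\ref{lem:pi}, and this is $0$ because $[\tau(u),w]=0$ by induction.
\end{itemize}

\emph{Sum.} We use induction on $i$; the case $i=1$ is Lemma~\ref{lem:W}. Let $i\ge2$. The sum $\sum_\tau\tau\mathfrak a_i$ is a $k$-subspace, so it suffices to show that it contains the spanning set of $\mathfrak g_i$ in Lemma~\ref{lem:gen}. By induction and commutation, $[\mathfrak g_r,\mathfrak g_{i-r}]\subseteq\sum_\tau[\tau\mathfrak a_r,\tau\mathfrak a_{i-r}]\subseteq\sum_\tau\tau\mathfrak a_i$. If $i=\phi(m)$ with $m\ge n$, then $P(\mathfrak g_m)\subseteq\sum_\tau P(\tau\mathfrak a_m)=\sum_\tau\tau P(\mathfrak a_m)$. If $i=pm$ with $m<n$, let $x\in\mathfrak g_m$. Write $x=T(\sum_\tau\tau(u_\tau))$ with $u_\tau\in\mathfrak a_m$. Since $T\circ\tau=T$, we have $x=T(u)$ for $u=\sum_\tau u_\tau\in\mathfrak a_m$, and $Px=\sum_\tau\tau(\pi(u))$ by Lemma~\ref{lem:pi}.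
\end{proof}

\section{Generation in high degree}\label{sec:high}

Formula \eqref{eq:eigen} computes $f$ on commutators with elements of $E_n$. The generators in Lemma~\ref{lem:gen} include commutators with elements of degree less than $n$, on which we have no information about $f$. The next result shows that they are not needed in high degree. The reason is that the part of $\mathfrak g$ of degree less than $n$ is finite, and that commutators and $p$-th powers of its adjoint operators are again adjoint operators, of higher degree. Condition \eqref{eq:star} is not used.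

\begin{proposition}\label{prop:high}
There is $j_0\ge pn$ such that for all $j\ge j_0$ the space $\mathfrak g_j$ is spanned by the brackets $[\mathfrak g_i,\mathfrak g_{j-i}]$ with $i\ge n$, $j-i\ge n$, and by $P(\mathfrak g_{j-e})$; here $j-e\ge n+1$.
\end{proposition}

\begin{proof}
For $j\ge n$ let $\mathfrak q_j\subseteq\mathfrak g_j$ be the span of the brackets $[\mathfrak g_i,\mathfrak g_{j-i}]$ with $i,j-i\ge n$ and, if $j-e\ge n$, of $P(\mathfrak g_{j-e})$. Put $A_j=\mathfrak g_j/\mathfrak q_j$ and $A=\bigoplus_{j\ge n}A_j$. We show that $A_j=0$ for large $j$.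

For $x\in\mathfrak g_i$ the operator $\operatorname{ad}x$ maps $\mathfrak q_j$ into $\mathfrak q_{i+j}$, because $[x,[y,y']]=[[x,y],y']+[y,[x,y']]$ and $[x,Py]=-P[y,x]$ for $y$ of degree at least $n$, by Lemma~\ref{lem:power}(c). So $\operatorname{ad}x$ acts on $A$, and it acts as $0$ if $i\ge n$. Let $x_1,\dots,x_r$ be a homogeneous basis of the finite space $\bigoplus_{i<n}\mathfrak g_i$, of degrees $\omega_1,\dots,\omega_r$, and let $X_s$ be the operator on $A$ induced by $\operatorname{ad}x_s$. Then
\[
X_sX_l-X_lX_s=\operatorname{ad}[x_s,x_l],\qquad X_s^p=\operatorname{ad}P(x_s),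
\]
the second by Lemma~\ref{lem:power}(d). Each right-hand side is $\operatorname{ad}$ of a homogeneous element, so it is a linear combination of operators $X_i$ of the same degree as the left-hand side, and it is $0$ if this degree is at least $n$.

We claim that every word in the $X_s$ is a linear combination of ordered monomials $X_1^{i_1}\cdots X_r^{i_r}$, $0\le i_s\le p-1$, of the same degree. Use induction on the pair (length, number of inversions), ordered lexicographically. If the word has an inversion, it contains adjacent letters $X_sX_l$ with $s>l$; replacing them by $X_lX_s$ plus a combination of single letters gives one word of the same length with one inversion fewer, and shorter words. If the word has no inversion but some exponent is at least $p$, replacing $X_s^p$ by a combination of single letters gives shorter words. Degrees are preserved, and the claim follows. Consequently words of degree greater than $\Omega=(p-1)\sum_s\omega_s$ vanish on $A$.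

Let $j\ge pn$ and consider the spanning set of Lemma~\ref{lem:gen}. If $\phi(m)=j$, then $m\ge n$, since $\phi(m)=pm<pn$ for $m<n$; so $m=j-e\ge n+1$ and $P(\mathfrak g_m)\subseteq\mathfrak q_j$. A bracket $[\mathfrak g_i,\mathfrak g_{j-i}]$ not contained in $\mathfrak q_j$ has one index less than $n$, and then the other exceeds $(p-1)n\ge n$. Hence $A_j=\sum_sX_sA_{j-\omega_s}$ with $j-\omega_s\ge n$. Repeating this as long as the degree is at least $pn$, we see that $A_j$ is spanned by the images of the spaces $A_{j'}$, $n\le j'<pn$, under words of degree $j-j'>j-pn$. So $A_j=0$ for $j\ge j_0:=pn+\Omega$.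
\end{proof}

\section{Two slopes}\label{sec:slopes}

\begin{proposition}\label{prop:stepn}
Assume \eqref{eq:star} and let $n\ge2$. If $\operatorname{Hom}(D_n,K)=0$, then $\operatorname{Hom}(D_{n+1},K)=0$.
\end{proposition}

Suppose the proposition fails and take $f,a,\chi$ as in Lemma~\ref{lem:eigen}. Let $(E_j)$ be the filtration of Section~\ref{sec:E} for this $n$. By Lemma~\ref{lem:ED}, $E_n=D_n$ and $E_{n+1}=D_{n+1}$, so $f$ is defined on $E_{n+1}$ and $a$ is a nonzero linear form on $\mathfrak g_n$. By \eqref{eq:eigen} and \eqref{eq:zeta},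
\begin{equation}\label{eq:comm}
f([g,h])\equiv a(g)\lambda f(h)\pmod{\lambda^2f(h)O}\qquad(g\in E_n,\ h\in E_{n+1}).
\end{equation}
For $j\ge n+1$ put
\[
\kappa_j=\min\{v(f(h)):h\in E_j\}\in\mathbb N\cup\{\infty\}.
\]
The sequence $(\kappa_j)$ is nondecreasing. It tends to $\infty$, because $f^{-1}(\lambda^NO)$ is an open subgroup of $G$ and contains some $E_j$ by Lemma~\ref{lem:ED}.

\begin{lemma}[Lower bound]\label{lem:lower}
There is a constant $C$ with $\kappa_j\ge j/n-C$ for all $j\ge n+1$.
\end{lemma}

\begin{proof}
Let $j\ge j_0$, so $j\ge pn\ge3n$. By Proposition~\ref{prop:high}, every element of $E_j$ is a product of an element of $E_{j+1}$ and elements of the following two kinds.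
\begin{itemize}
\item Commutators $[g,h]$ with $g\in E_i$, $h\in E_{j-i}$, $i,j-i\ge n$. If both indices exceed $n$, then $g,h\in E_{n+1}$ and $f([g,h])=0$. Otherwise one index is $n$ and the other is $j-n\ge n+1$, and \eqref{eq:comm} gives $v(f([g,h]))\ge\kappa_{j-n}+1$; if $h$ is the element of $E_n$, use $[g,h]=[h,g]^{-1}$.
\item Powers $g^p$ with $g\in E_{j-e}$, $j-e\ge n+1$. Then $v(f(g^p))=v(pf(g))\ge\kappa_{j-e}+p-1$.
\end{itemize}
Hence $\kappa_j\ge\min(\alpha_j,\kappa_{j+1})$, where $\alpha_j=\min(\kappa_{j-n}+1,\ \kappa_{j-e}+p-1)$ is nondecreasing in $j$. Iterating, $\kappa_j\ge\min(\alpha_j,\kappa_{j+s})$ for all $s\ge1$, and $\kappa_{j+s}\to\infty$ gives $\kappa_j\ge\alpha_j$. Put $C=j_0/n$. For $j<j_0$ the bound holds because $j/n-C<0$. For $j\ge j_0$ it follows by induction from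
\[
\frac{j-n}n-C+1=\frac jn-C,\qquad\frac{j-e}n-C+p-1=\frac{j+1}n-C.\qedhere
\]
\end{proof}

The lower bound holds in every finitely generated pro-$p$ group. Condition \eqref{eq:star} enters through the upper bound. If $\kappa$ gained $2$ within $n+1$ degrees, then \eqref{eq:comm} would be visible in the graded algebra as an identity $\psi([x,y])=a(x)\delta(y)$. This is the analog of \eqref{eq:rank2}, and it is refuted in the same way.

\begin{lemma}[Upper bound]\label{lem:upper}
$\kappa_{i+n+1}\le\kappa_i+1$ for all $i\ge n+1$.
\end{lemma}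

\begin{proof}
Let $\kappa=\kappa_i<\infty$ and suppose $\kappa_{i+n+1}\ge\kappa+2$. Fix $g_0\in E_n$ with $a(g_0)\ne0$. For $h\in E_{i+1}$ we have $[g_0,h]\in E_{i+n+1}$, and $v(f([g_0,h]))=v(f(h))+1$ by \eqref{eq:comm}; so $v(f(h))\ge\kappa+1$. Thus $f$ maps $E_i$, $E_{i+1}$, $E_{i+n+1}$ into $\lambda^\kappa O$, $\lambda^{\kappa+1}O$, $\lambda^{\kappa+2}O$, respectively, and $E_{i+n}\subseteq E_{i+1}$. Hence there are linear forms
\[
\delta\colon\mathfrak g_i\to\mathbb F_p,\quad h\mapsto\lambda^{-\kappa}f(h)\bmod\lambda,\qquad\qquad\psi\colon\mathfrak g_{i+n}\to\mathbb F_p,\quad h\mapsto\lambda^{-\kappa-1}f(h)\bmod\lambda,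
\]
and $\delta\ne0$ by the definition of $\kappa_i$. Dividing \eqref{eq:comm} by $\lambda^{\kappa+1}$ gives $\psi([x,y])=a(x)\delta(y)$ for $x\in\mathfrak g_n$, $y\in\mathfrak g_i$, and by bilinearity for $x\in\hat{\mathfrak g}_n$, $y\in\hat{\mathfrak g}_i$.

Let $y\in\tau\mathfrak a_i$. Choose $\tau'\ne\tau$, which is possible since $|\Gamma|\ge2$. By Proposition~\ref{prop:split} and Lemma~\ref{lem:galois} there is $x\in\tau'\mathfrak a_n$ with $a(x)\ne0$, and $[x,y]=0$. So $\delta(y)=0$. As $\hat{\mathfrak g}_i=\sum_\tau\tau\mathfrak a_i$, we get $\delta=0$, a contradiction.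
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stepn}]
Since $f\ne0$, we have $\kappa_{n+1}<\infty$. Applying Lemma~\ref{lem:upper} $s$ times and then Lemma~\ref{lem:lower}, we get for all $s\ge0$
\[
\kappa_{n+1}+s\ \ge\ \kappa_{(s+1)(n+1)}\ \ge\ (s+1)\Bigl(1+\frac1n\Bigr)-C .
\]
The right side exceeds the left side for large $s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
If $G$ is fab, then $G^{\mathrm{ab}}$ is finite by definition. Conversely, if $G^{\mathrm{ab}}$ is finite, then $\operatorname{Hom}(D_1,K)=0$. Propositions~\ref{prop:step1} and~\ref{prop:stepn} give $\operatorname{Hom}(D_n,K)=0$ for all $n$ by induction, and $G$ is fab by Lemma~\ref{lem:chain}.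
\end{proof}

\section{Four generators, and the role of the hypotheses}\label{sec:hyp}

\subsection*{An intrinsic criterion}
By Lemma~\ref{lem:D}(a), the map $\psi\mapsto\psi([\,\cdot\,,\cdot\,])$ embeds $(D_2/D_3)^*$ in the space $\Lambda^2V^*$ of alternating forms on $V$. By Lemma~\ref{lem:rank2}, the first step can fail only if the image contains a nonzero form $a\wedge b$. In the following situation the absence of such forms already produces the field $k$, and so controls all steps.

\begin{corollary}\label{cor:pf}
Let $p$ be odd, $G$ a pro-$p$ group with $d(G)=4$, and $\mathcal K=(D_2/D_3)^*\subseteq\Lambda^2V^*$ the space of alternating forms factoring through the commutator pairing. Suppose $\dim\mathcal K=2$ and $\mathcal K$ contains no nonzero form $a\wedge b$ with $a,b\in V^*$. Then $G$ is fab if and only if $G^{\mathrm{ab}}$ is finite.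
\end{corollary}

\begin{proof}
Over any field of odd characteristic, an alternating form in four variables can be written as $0$, $\alpha_1\wedge\alpha_2$, or $\alpha_1\wedge\alpha_2+\alpha_3\wedge\alpha_4$ with linearly independent $\alpha_i$, and only in the last case is $\omega\wedge\omega\ne0$. So the Pfaffian (Example~\ref{ex:pf}) vanishes exactly on the forms $\alpha_1\wedge\alpha_2$, and by hypothesis it is an anisotropic binary quadratic form on $\mathcal K$. In a basis of $\mathcal K$ it is $As^2+Bst+Ct^2$, where $A\ne0$ and $AX^2+BX+C$ has no root in $\mathbb F_p$. This polynomial has two distinct conjugate roots in $k=\mathbb F_{p^2}$. So $\mathcal K\otimes k$ has a basis $\eta,\bar\eta$ of conjugate isotropic vectors, the bar denoting the nontrivial element of $\Gamma$. Write $\eta=\alpha_1\wedge\alpha_2$, so $\bar\eta=\bar\alpha_1\wedge\bar\alpha_2$. If $\eta\wedge\bar\eta$ were zero, then $\omega\wedge\omega=0$ for all $\omega\in\mathcal K\otimes k$, which is false. Hence $\alpha_1,\alpha_2,\bar\alpha_1,\bar\alpha_2$ is a basis of $V^*\otimes k$,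 and $\hat V=W\oplus\bar W$ with $W=\ker\bar\alpha_1\cap\ker\bar\alpha_2$ and its conjugate $\bar W=\ker\alpha_1\cap\ker\alpha_2$.

For $c\in k$ define $c*(w+w')=cw+\bar cw'$ for $w\in W$, $w'\in\bar W$. The conjugate of $c*(w+w')$ is $c\bar w'+\bar c\bar w=c*(\bar w'+\bar w)$, so $c*$ commutes with $\Gamma$ and preserves the space of fixed vectors $V$. This is a $k$-structure on $V$ extending the $\mathbb F_p$-structure. The form $\eta$ vanishes when one argument lies in $\bar W$, and $\bar\eta$ vanishes when one argument lies in $W$; so all of $\mathcal K\otimes k$ vanishes on $W\times\bar W$, that is, $[W,\bar W]=0$. Now $[c*x,y]=[x,c*y]$ holds if $x,y$ lie in the same summand, by $k$-bilinearity, and if they lie in different summands, since both sides vanish. This is \eqref{eq:star}, and Theorem~\ref{thm:criterion} applies.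
\end{proof}

\subsection*{What fails without the hypotheses}
For $k=\mathbb F_p$ condition \eqref{eq:star} is empty, and the group $M$ of Example~\ref{ex:M} has finite abelianization without being fab. In the proof, $|\Gamma|\ge2$ is used to choose $\tau'\ne\tau$ in Proposition~\ref{prop:step1} and Lemma~\ref{lem:upper}.

The field $k$ cannot be replaced by the split algebra $\mathbb F_p\times\mathbb F_p$. For $G=G_1\times G_2$ we have $V=V_1\oplus V_2$ and $[V_1,V_2]=0$. If $c=(c_1,c_2)$ acts as $c_i$ on $V_i$, both sides of \eqref{eq:star} equal $c_1[x_1,y_1]+c_2[x_2,y_2]$, where $x_i,y_i$ are the components of $x,y$ in $V_i$. Take $G_1=G_2=H$, the free pro-$p$ product $C_p\amalg C_p$ of two groups of order $p$. Then $G^{\mathrm{ab}}=(\mathbb Z/p)^4$ is finite. The elements $(0,\zeta)$ and $(1,\zeta)$ of $M$ have order $p$ and generate $M/\Phi(M)$, hence $M$. So $H$, and with it $G$, maps onto $M$, and the preimage of $O$ is an open subgroup of $G$ with infinite abelianization. What breaks is Lemma~\ref{lem:galois}: the splitting into commuting pieces is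 present, but no Galois group permutes the pieces, and the form $a$ vanishes on $V_2$.

The assumption that $p$ is odd is used for $G^p\subseteq D_3$, for $v(p)\ge2$ in Lemma~\ref{lem:rank2}, and for the existence of an integer $e$ strictly between $(p-1)(n-1)$ and $(p-1)n$. For $p=2$ one has $[G,G]\subseteq G^2$, so the quotient $\Phi(G)/[G,\Phi(G)]G^2$ is trivial and \eqref{eq:star}, read in this quotient, is no condition. The group $\mathbb Z_2\rtimes\{\pm1\}$, with $V=\mathbb F_2^2$ viewed as $\mathbb F_4$, then has abelianization of order $4$ and the open subgroup $\mathbb Z_2$.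

\begin{thebibliography}{9}

\bibitem{Fab}
\emph{Fabulous pro-$p$-groups},
\texttt{http://www.labmath.uqam.ca/\textasciitilde annales/volumes/32-2/PDF/189-197.pdf}

\bibitem{Huppert}
Huppert, \emph{Endliche Gruppen I}.

\end{thebibliography}
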